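\title{The generalized work function algorithm for online matching on the line has logarithmic competitive ratio}

\begin{abstract}
In online matching on the line, $n$ servers are given in advance, $n$ requests arrive one at a time, and each request must be matched at once and irrevocably to an unused server, at a cost equal to their distance. For a constant $\gamma>1$, the generalized work function algorithm chooses the free server that minimizes its distance to the request plus $\gamma$ times the optimal cost of matching the requests seen so far to the servers used so far, the new one included. We prove the conjecture that its competitive ratio is $O(\log n)$ for every fixed $\gamma>1$, which matches the known lower bound. The proof attaches to each point of the line a price that never decreases and that rises when the algorithm reverses direction over an interval; this bounds the harmful steps of each dyadic length scale by a constant times the optimum. We also treat the case of fewer requests than servers and give lower bounds for the dependence on $\gamma$.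
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A multiset $S\subset\mathbb{R}$ of $n$ \emph{servers} is given in advance. \emph{Requests} $r_1,\dots,r_n\in\mathbb{R}$ arrive one per time step, and on arrival $r_t$ must be matched irrevocably to a server $s_t$ that has not been used before. This costs $d_t=|s_t-r_t|$, and the cost of the algorithm is $\mathrm{ALG}=\sum_t d_t$. Several servers or requests may sit at the same point, so all collections of servers and requests are multisets. For multisets $A,Q\subset\mathbb{R}$ of equal finite size, let $M(A,Q)$ be the minimum, over perfect matchings between $A$ and $Q$, of the sum of the distances of matched points. With $\mathcal{R}_t=\{r_1,\dots,r_t\}$, the optimal offline cost is $\mathrm{OPT}=M(S,\mathcal{R}_n)$. An online algorithm has \emph{competitive ratio} at most $c(n)$ if $\mathrm{ALG}\le c(n)\,\mathrm{OPT}$ for every multiset of $n$ servers and every request sequence.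

Fix a constant $\gamma>1$ and let $A_t=\{s_1,\dots,s_t\}$. The \emph{generalized work function algorithm} $\gamma$-WFA serves $r_t$ with a free server $s\in S\setminus A_{t-1}$ that minimizes
\begin{equation}\label{eq:objective}
\gamma\,M\bigl(A_{t-1}\cup\{s\},\mathcal{R}_t\bigr)+|s-r_t| ,
\end{equation}
with ties broken arbitrarily. A \emph{run} is any sequence of choices that obeys this rule.

The second term of \eqref{eq:objective} is the cost paid now. The first term measures how good the set of used servers is in hindsight. Neither term suffices alone. With the second term only, the rule is greedy: take servers at $-1-\varepsilon$ and at $2^j-1$ for $1\le j\le n-1$, and requests at $2^j-1$ for $j=0,1,\dots,n-1$. For $j<n-1$ the request at $2^j-1$ has free neighbors at distance $2^j$ on the right and $2^j+\varepsilon$ on the left, so it goes right; the last request goes to $-1-\varepsilon$. The cost is $2^n-1+\varepsilon$, while matching $0$ to $-1-\varepsilon$ and every other request to the server at its own position costs $1+\varepsilon$. With the first term only, and also for $\gamma=1$, the ratio is at least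 linear in $n$; see Remark~\ref{rem:extremes}.

For each fixed $\gamma>1$ the competitive ratio of $\gamma$-WFA is known to be $O(n)$ and $\Omega(\log n)$, with constants that may depend on $\gamma$. The conjecture posed in~\cite{column} is that the lower bound is the truth: for each fixed $\gamma>1$ the competitive ratio is $O(\log n)$. A logarithm is what one expects from counting length scales. Steps shorter than $\mathrm{OPT}/n$ cost at most $\mathrm{OPT}$ in total. If for every $D$ the steps of length in $[D,2D)$ cost $O(\mathrm{OPT})$ together, then no step is longer than $O(\mathrm{OPT})$, and only $O(\log n)$ dyadic scales lie between $\mathrm{OPT}/n$ and $O(\mathrm{OPT})$. We prove the conjecture in this way, after setting aside the steps that pay for themselves. Throughout,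
\[
\Lambda=\frac{\gamma+1}{\gamma-1},\qquad \kappa=\frac{\gamma-1}{2\gamma},\qquad C=8(16\gamma+17)\Bigl(2+\frac{64}{\kappa}\Bigr)=8(16\gamma+17)\Bigl(2+\frac{128\gamma}{\gamma-1}\Bigr).
\]
Since $16\gamma+17\le33\gamma$ and $2+\frac{128\gamma}{\gamma-1}\le\frac{130\gamma}{\gamma-1}$, we have $C\le 34320\,\frac{\gamma^2}{\gamma-1}$, and $\frac{\gamma^2}{\gamma-1}=\gamma+1+\frac1{\gamma-1}$.

\begin{theorem}\label{thm:main}
For every multiset of $n$ servers, every sequence of $n$ requests and every tie-breaking, $\gamma$-WFA satisfies
\[
\mathrm{ALG}\le\bigl[5+12\,C\,(1+\log_2(Cn))\bigr]\,\mathrm{OPT}.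
\]
\end{theorem}

Thus the conjecture holds, and with the known lower bound the competitive ratio of $\gamma$-WFA is $\Theta(\log n)$ for each fixed $\gamma>1$. This last statement is the only place where a known result is used.

\begin{theorem}\label{thm:fewer}
Suppose that $n$ servers are given and only $m\le n$ requests arrive, $m\ge1$. Let $\mathrm{OPT}_m$ be the optimal cost of matching these requests to distinct servers. Then, independently of $n$,
\[
\mathrm{ALG}\le\bigl[2\Lambda+3+12\,C\,(1+\log_2(Cm))\bigr]\,\mathrm{OPT}_m .
\]
\end{theorem}

\begin{theorem}\label{thm:gamma}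
The competitive ratio of $\gamma$-WFA is at least $1+\Lambda=\frac{2\gamma}{\gamma-1}$ for all $n\ge\lceil\Lambda\rceil+2$, and at least $\frac{\gamma+1}{3}$ for all $n\ge\lceil\gamma+1\rceil+1$. Hence the factor $C=O\bigl(\gamma+\frac1{\gamma-1}\bigr)$ has the right order as $\gamma\to1$ and as $\gamma\to\infty$ in the following sense: any upper bound of the form $c_\gamma\log n$ satisfies $c_\gamma\log n\ge\frac{2\gamma}{\gamma-1}$ for $n$ in the first range and $c_\gamma\log n\ge\frac{\gamma+1}{3}$ for $n$ in the second.
\end{theorem}

For a bound $c_\gamma\log n$ valid for all $n\ge2$, the smallest admissible $n$ give $c_\gamma\ge\frac{2\gamma}{\gamma-1}\big/\log(\lceil\Lambda\rceil+2)$ and $c_\gamma\ge\frac{\gamma+1}{3}\big/\log(\lceil\gamma+1\rceil+1)$, so as a statement about $c_\gamma$ alone the match with $C$ is up to these logarithms.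

Section~\ref{sec:prices} rewrites the rule \eqref{eq:objective} in terms of integrals over the line. Section~\ref{sec:instances} works out two instances by hand; they prove Theorem~\ref{thm:gamma}, and the second displays the main idea. Section~\ref{sec:reduction} reduces Theorems~\ref{thm:main} and~\ref{thm:fewer} to two propositions, which are proved in Sections~\ref{sec:monotone}--\ref{sec:scale}.

\section{Imbalance and prices}\label{sec:prices}

We fix an instance with $n$ servers and $n$ requests and a run on it. \emph{State $t$} is the situation after $t$ steps, so step $t$ leads from state $t-1$ to state $t$. We write $\#$ for cardinality and $|X|$ for the Lebesgue measure of $X\subset\mathbb{R}$.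

\subsection*{The cost of a matching as an area}

\begin{lemma}\label{lem:area}
Let $A,Q\subset\mathbb{R}$ be multisets of equal finite size and $h(x)=\#\{r\in Q:r\le x\}-\#\{s\in A:s\le x\}$. Then $M(A,Q)=\int_{\mathbb{R}}|h|$.
\end{lemma}

\begin{proof}
For a perfect matching let $N^+(x)$ count the pairs $(r,s)$ with $r\le x<s$ and $N^-(x)$ those with $s\le x<r$. The cost is $\int(N^++N^-)$, and $N^+-N^-=h$, because a pair with both points on the same side of $x$ contributes $0$ to $h(x)$. So the cost is at least $\int|h|$. Now match the $i$th smallest element $r_{(i)}$ of $Q$ to the $i$th smallest element $s_{(i)}$ of $A$. If $r_{(i)}\le x<s_{(i)}$ and $s_{(j)}\le x<r_{(j)}$, then $r_{(i)}<r_{(j)}$ forces $i<j$ and $s_{(j)}<s_{(i)}$ forces $j<i$, which is absurd. So $N^+N^-=0$ everywhere and the cost equals $\int|h|$.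
\end{proof}

The \emph{imbalance} at state $t$ and its area are
\[
h_t(x)=\#\{i\le t:r_i\le x\}-\#\{i\le t:s_i\le x\},\qquad W_t=\int|h_t|=M(A_t,\mathcal{R}_t).
\]
Since $A_n=S$, we have $W_n=\mathrm{OPT}$. Step $t$ is a \emph{left step} if $s_t<r_t$ and a \emph{right step} if $s_t>r_t$. A left step \emph{crosses} the points of $[s_t,r_t)$ and lowers $h$ by $1$ exactly there; a right step crosses the points of $[r_t,s_t)$ and raises $h$ by $1$ exactly there; a step with $s_t=r_t$ leaves $h$ unchanged.

The effect on $|h|$ of raising or lowering an integer $h$ by one is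
\[
e^+(h)=|h+1|-|h|=\begin{cases}1,&h\ge0,\\-1,&h\le-1,\end{cases}\qquad
e^-(h)=|h-1|-|h|=\begin{cases}1,&h\le0,\\-1,&h\ge1.\end{cases}
\]
We read off three facts, for integers $h,h'$:
\begin{itemize}
\item[(E1)] $e^-$ is nonincreasing and $e^+$ is nondecreasing;
\item[(E2)] $e^+(h-1)=-e^-(h)$;
\item[(E3)] $e^+(h')+e^-(h)\ge0$ unless $h'\le-1$ and $h\ge1$; in particular $e^+(h)+e^-(h)\ge0$.
\end{itemize}
For $u\le v$ put
\[
L_t(u,v)=\int_u^v\bigl(\gamma e^-(h_t)+1\bigr)\,dx,\qquad R_t(u,v)=\int_u^v\bigl(\gamma e^+(h_t)+1\bigr)\,dx .
\]
Both are additive over adjacent intervals. By Lemma~\ref{lem:area}, for a request $r$ arriving at state $t$ the objective \eqref{eq:objective} of a free server $s$ equals $\gamma W_t+L_t(s,r)$ if $s\le r$ and $\gamma W_t+R_t(r,s)$ if $s\ge r$. We call $L_t(s,r)$, respectively $R_t(r,s)$, the \emph{price} of $s$ for $r$; the algorithm takes a free server of least price. Moving left is charged $\gamma+1$ per unit length where $h_t\le0$, and it is refunded $\gamma-1$ per unit length where $h_t\ge1$, that is, where it cancels a surplus of earlier rightward crossings.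

Let $F_t$ be the set of positions of the free servers at state $t$, so $F_0\supseteq F_1\supseteq\dots\supseteq F_n=\emptyset$. A \emph{gap} at state $t$ is a connected component of $\mathbb{R}\setminus F_t$. For $w\in\mathbb{R}$ let $a_t(w)$ be the largest point of $F_t$ in $(-\infty,w]$ and $b_t(w)$ the smallest point of $F_t$ in $[w,\infty)$, with values $-\infty$ and $\infty$ if there is none. The \emph{left price}, the \emph{right price} and the \emph{price} of the point $w$ are
\[
\ell_t(w)=L_t(a_t(w),w),\qquad \rho_t(w)=R_t(w,b_t(w)),\qquad \varphi_t(w)=\min\{\ell_t(w),\rho_t(w)\},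
\]
where $\ell_t(w)=\infty$ if $a_t(w)=-\infty$ and $\rho_t(w)=\infty$ if $b_t(w)=\infty$. All three vanish on $F_t$.

\subsection*{Reflection}
Replace every server and request by its mirror image. The objective \eqref{eq:objective} is unchanged, so runs go to runs. The new imbalance at $x$ is $\#\{i\le t:r_i\ge-x\}-\#\{i\le t:s_i\ge-x\}$, which equals $-h_t(-x)$ unless $-x$ is one of the finitely many positions of requests and servers. As $e^+(-h)=e^-(h)$, reflection exchanges $L$ with $R$, $\ell$ with $\rho$, and left steps with right steps. We use it only for statements in which $h$ enters through integrals.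

\subsection*{No free server is skipped}
Because of the refunds, a distant server could in principle be cheaper than a near one on the same side. This never happens.

\begin{lemma}\label{lem:noskip}
\begin{itemize}
\item[(i)] If $f<f'$ are consecutive points of $F_t$, then $L_t(f,f')>0$ and $R_t(f,f')>0$.
\item[(ii)] Let $t<n$, $r=r_{t+1}$, $s=s_{t+1}$. If $r\in F_t$ then $s=r$. In a left step, $s=a_t(r)$, the interval $(s,r]$ does not meet $F_t$, and $\ell_t(r)\le\rho_t(r)$. In a right step, $s=b_t(r)$, the interval $[r,s)$ does not meet $F_t$, and $\rho_t(r)\le\ell_t(r)$.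
\item[(iii)] If step $t+1$ is a left step from $r$ to $a=a_t(r)$ and $b=b_t(r)<\infty$, then
\begin{equation}\label{eq:flip}
R_{t+1}(w,b)=L_t(a,w)+\bigl(\rho_t(r)-\ell_t(r)\bigr)+2(r-w)\qquad(a\le w\le r).
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
\emph{(i) for $t$ implies (ii) and (iii) for $t$.} The price of a free position $f>b_t(r)$ exceeds that of $b_t(r)$ by $R_t(b_t(r),f)$, a sum of terms $R_t$ over consecutive points of $F_t$, hence positive. By reflection, a free position $f<a_t(r)$ is more expensive than $a_t(r)$. So $s\in\{a_t(r),b_t(r)\}$. If $r\in F_t$, both candidates equal $r$. In a left step $s=a_t(r)<r$, so $(s,r]$ misses $F_t$, and $\ell_t(r)\le\rho_t(r)$, either because the price is minimized or because $\rho_t(r)=\infty$. Right steps follow by reflection. For (iii), we have $h_{t+1}=h_t-1$ on $[a,r)$ and $h_{t+1}=h_t$ elsewhere, so (E2) gives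
\[
R_{t+1}(w,r)=\int_w^r\bigl(-\gamma e^-(h_t)+1\bigr)\,dx=-L_t(w,r)+2(r-w).
\]
Add $R_{t+1}(r,b)=\rho_t(r)$ and substitute $L_t(w,r)=\ell_t(r)-L_t(a,w)$.

\emph{(i) by induction on $t$.} For $t=0$ we have $h_0=0$, and both quantities equal $(\gamma+1)(f'-f)$. Assume (i) for $t$. We first show that $L_{t+1}(f,f')$ and $R_{t+1}(f,f')$ are positive for consecutive points $f<f'$ of the old set $F_t$. If $s=r$, nothing has changed. Let the step be a left step from $r$ to $a$, and $b=b_t(r)$. The imbalance changes only on $[a,r)\subset[a,b)$, so only the pair $(a,b)$ can be affected, and only if $b<\infty$. Then $L_{t+1}(a,b)\ge L_t(a,b)>0$ by (E1), and \eqref{eq:flip} with $w=a$ and (ii) give $R_{t+1}(a,b)\ge2(r-a)>0$. Right steps follow by reflection. Finally $F_{t+1}$ is $F_t$ or $F_t\setminus\{s\}$, so a consecutive pair of $F_{t+1}$ is either a consecutive pair of $F_t$ or a pair $(f,f')$ with $(f,s)$ and $(s,f')$ consecutive in $F_t$; in the second case the positive quantities add.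
\end{proof}

So $\varphi_t(w)$ is the price that a request at $w$ would be charged at state $t$. The term $2(r-w)$ in \eqref{eq:flip} comes from the term $|s-r_t|$ of the objective: going back over a stretch just crossed reverses the $\gamma$-part of the charge but not the distance. The proof used only $\gamma\ge0$.

\section{A march and a zigzag}\label{sec:instances}

In both instances below, the first request is at $0$ and takes the server at $0$, the second request is again at $0$, and each later request is at the position $p$ of the server used last. Before such a request, the requests and the used servers agree except for one extra request at $0$ and one extra server at $p$. So $h=1$ on $[0,p)$ if $p>0$, $h=-1$ on $[p,0)$ if $p<0$, and $h=0$ elsewhere. By Lemma~\ref{lem:noskip} only the nearest free server on each side competes.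

\subsection*{The march}
Let $k\ge1$ and $x_j=j/2$. The servers are $-1,0,x_1,\dots,x_k$ and the requests are $0,0,x_1,\dots,x_k$, so $n=k+2$ and $\mathrm{OPT}=|[-1,0)|=1$. Consider the second request, at $x_0=0$, or the request at $x_j$ with $1\le j<k$, all earlier moves having gone right. The price of $x_{j+1}$ is $\frac{\gamma+1}2$ and the price of $-1$ is $(\gamma+1)-(\gamma-1)x_j$. The first is smaller exactly if $(\gamma-1)j<\gamma+1$, that is, $j<\Lambda$. For $k=\lceil\Lambda\rceil$ this holds for all $j\le k-1$. So the algorithm marches to $x_k$ at total cost $x_k$, and the last request goes from $x_k$ to the only free server $-1$ at cost $x_k+1$. Hence $\mathrm{ALG}=k+1\ge\Lambda+1$.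

\subsection*{The zigzag}
Let $K\ge2$, $0<\xi_1<\dots<\xi_K$ and $p_k=(-1)^{k+1}\xi_k$. The servers are $0,p_1,\dots,p_K$ and the requests are $0,0,p_1,\dots,p_{K-1}$, so $n=K+1$ and $\mathrm{OPT}=\xi_K$. The second request goes to $p_1$, because $(\gamma+1)\xi_1<(\gamma+1)\xi_2$. Suppose that $p_1,\dots,p_k$ have been used in this order, $k\le K-2$, and the request at $p_k$ arrives; by reflection let $p_k>0$. It can \emph{turn} and go across $0$ to $p_{k+1}$ at price $(\gamma+1)\xi_{k+1}-(\gamma-1)\xi_k$, or continue outward to $p_{k+2}$ at price $(\gamma+1)(\xi_{k+2}-\xi_k)$. Turning is allowed exactly if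
\begin{equation}\label{eq:zigzag}
(\gamma+1)\xi_{k+2}-(\gamma+1)\xi_{k+1}\ \ge\ 2\xi_k ,
\end{equation}
and it is forced if the inequality is strict.

Now watch the price of the point $0$. Before the request at $p_k>0$ we have $h=0$ on the negative axis and $h\ge0$ on the positive axis, so the left price of $0$ is $(\gamma+1)\xi_{k+1}$, its right price is $(\gamma+1)\xi_{k+2}$, and its price is $(\gamma+1)\xi_{k+1}$. After the turn its price is $(\gamma+1)\xi_{k+2}$, by the mirror computation. So \eqref{eq:zigzag} says: \emph{the algorithm turns over $[0,\xi_k]$ only if this raises the price of $0$ by at least twice the length of that interval}. On the other hand the price of $0$ is at most $\gamma+1$ times the distance to a nearest free server. This limits the number of turns at one scale: if the requests at $p_i,\dots,p_j$ all turn, $\xi_i\ge D$ and $\xi_{j+2}<2D$, then summing \eqref{eq:zigzag} gives $2D(j-i+1)\le(\gamma+1)(\xi_{j+2}-\xi_{i+1})<(\gamma+1)D$, so there are fewer than $\frac{\gamma+1}2$ of them. The general proof has this shape.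

\begin{proof}[Proof of Theorem~\ref{thm:gamma}]
The march with $k=\lceil\Lambda\rceil$ gives the first bound for $n=\lceil\Lambda\rceil+2$. For the second, take the zigzag with $\theta=1+\frac2{\gamma+1}$, $\xi_k=\theta^k$ and $K=\lceil\gamma+1\rceil$. After division by $(\gamma+1)\theta^k$, \eqref{eq:zigzag} reads $\theta(\theta-1)\ge\frac{2}{\gamma+1}=\theta-1$, which holds strictly. So the requests at $p_1,\dots,p_{K-2}$ turn, and the request at $p_{K-1}$ goes to the only free server $p_K$. The step ending at $p_k$ has length at least $\theta^k$, so $\mathrm{ALG}\ge\sum_{k=1}^K\theta^k\ge\frac{\theta^K-1}{\theta-1}$. Since $\theta^K\ge1+K(\theta-1)\ge3$,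
\[
\frac{\mathrm{ALG}}{\mathrm{OPT}}\ge\frac{1-\theta^{-K}}{\theta-1}=\frac{\gamma+1}2\bigl(1-\theta^{-K}\bigr)\ge\frac{\gamma+1}3 ,\qquad n=\lceil\gamma+1\rceil+1 .
\]
All decisions in both instances are strict, so tie-breaking plays no role. For larger $n$, add the missing servers at one point $P$ and the same number of requests at $P$ at the end of the sequence, where $P<-1$ in the march, and $P$ is on the side of $p_K$ with $|P|>\xi_K$ in the zigzag. The server at $-1$, respectively $p_K$, stays free until the last original step and shields $P$, so by Lemma~\ref{lem:noskip}(ii) no original decision changes and the added requests cost $0$. The final imbalance, and hence $\mathrm{OPT}$, is unchanged. The last sentence of the theorem follows because an upper bound on the ratio is at least each lower bound.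
\end{proof}

\begin{remark}\label{rem:extremes}
For $0\le\gamma\le1$ the price of $-1$ in the march is at least $\gamma+1$, so the march continues for every $k$ and the ratio is at least $k+1=n-1$. At the other extreme, let the server be chosen to minimize the first term of \eqref{eq:objective} alone, and take the zigzag with $\xi_k=1+k\varepsilon$. Serving the request at $p_k$ with $p_j$, $j>k$, gives $M=\xi_j$, so $p_{k+1}$ is chosen, and $\mathrm{ALG}>2K-1=2n-3$ while $\mathrm{OPT}=1+K\varepsilon$.
\end{remark}

\section{Reduction to bad steps at one scale}\label{sec:reduction}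

A step that increases the area $W$ by a fixed fraction of its length is harmless as long as $W$ does not drop again. So we measure how much of a step cancels existing imbalance. Let
\[
B_t=\bigl|\{w\in[s_t,r_t):h_{t-1}(w)\ge1\}\bigr|\quad\text{or}\quad B_t=\bigl|\{w\in[r_t,s_t):h_{t-1}(w)\le-1\}\bigr|
\]
for a left or a right step, respectively, and $B_t=0$ if $d_t=0$. Integrating $e^-(h_{t-1})$ or $e^+(h_{t-1})$ over the crossed interval gives
\begin{equation}\label{eq:increment}
W_t-W_{t-1}=(d_t-B_t)-B_t=d_t-2B_t .
\end{equation}
Step $t$ is \emph{bad} if $d_t>0$ and $B_t\ge d_t/4$, and \emph{good} otherwise. In the march only the last step can be bad. In the zigzag with $\xi_k=\theta^k$ every step after the second is bad, since $B_t/d_t=1/(1+\theta)>1/3$.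

\begin{proposition}[One scale]\label{prop:scale}
For every $D>0$, the number $N$ of bad left steps with $D\le d_t<2D$ satisfies $ND\le C\,W_n$. The same holds for bad right steps.
\end{proposition}

\begin{proposition}[Intermediate areas]\label{prop:area}
$W_t\le\Lambda W_n$ for every $t$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:fewer} from the two propositions]
Consider an instance with $n$ requests and let $1\le m\le n$; all sums run over $t\le m$. Summing \eqref{eq:increment} gives $\sum(d_t-2B_t)=W_m$. A good step has $d_t\le2(d_t-2B_t)$, and a bad step has $d_t-2B_t\ge-d_t$ because $B_t\le d_t$. Hence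
\[
\sum_{\text{good}}d_t\le2\Bigl(W_m-\sum_{\text{bad}}(d_t-2B_t)\Bigr)\le2W_m+2\sum_{\text{bad}}d_t,
\qquad\text{so}\qquad \sum d_t\le2W_m+3\sum_{\text{bad}}d_t .
\]
We claim that $\sum_{\text{bad}}d_t\le\bigl[1+4C(1+\log_2(Cm))\bigr]W_n$. If $W_n=0$, Proposition~\ref{prop:scale} with $D=d_t$ excludes any bad step $t$. Let $W_n>0$. The bad steps with $d_t<W_n/m$ contribute at most $W_n$, as there are at most $m$ of them. Each other bad step lies in a scale $[D_j,2D_j)$ with $D_j=2^jW_n/m$ and $j\ge0$. If scale $j$ contains a bad step, Proposition~\ref{prop:scale} gives $D_j\le CW_n$, that is, $2^j\le Cm$; so at most $1+\log_2(Cm)$ scales are occupied. In each of them the bad left steps and the bad right steps contribute at most $2CW_n$ each. This proves the claim, and therefore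
\begin{equation}\label{eq:prefix}
\sum_{t\le m}d_t\le 2W_m+\bigl[3+12\,C(1+\log_2(Cm))\bigr]W_n .
\end{equation}
For $m=n$ this is Theorem~\ref{thm:main}.

For Theorem~\ref{thm:fewer}, let $A^*\subseteq S$ be the servers of an optimal matching of the $m$ requests, and append $n-m$ requests, one at each server of $S\setminus A^*$. The given run extends to a run on the longer sequence with the same first $m$ steps. Matching each appended request to its own server shows $W_n=M(S,\mathcal{R}_n)\le\mathrm{OPT}_m$. Now use \eqref{eq:prefix} with $W_m\le\Lambda W_n$ from Proposition~\ref{prop:area}.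
\end{proof}

\section{Prices never decrease, and turning raises them}\label{sec:monotone}

The left and right prices are not monotone in time: a left step from $r$ to $a$ at state $0$ changes $h$ from $0$ to $-1$ on $[a,r)$ and so lowers a finite $\rho(w)$ by $2\gamma(r-w)$ for $a<w<r$. But the step went left because left was cheaper, and \eqref{eq:flip} shows that the new right price stays above the old left price. This is why the minimum is the quantity to follow.

\begin{lemma}\label{lem:monotone}
For all $w$ and $t$ we have $\ell_t(w),\rho_t(w)\ge0$, and $\varphi_t(w)\le\varphi_{t+1}(w)$ for $t<n$.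
\end{lemma}

\begin{proof}
At state $0$ both integrands equal $\gamma+1$, so $\varphi_0\ge0$. It suffices to prove $\varphi_{t+1}\ge\varphi_t$, for then $\ell_t,\rho_t\ge\varphi_t\ge\varphi_0\ge0$. Let $r=r_{t+1}$ and $s=s_{t+1}$; by reflection let $s\le r$.

\emph{The left price does not decrease.} By (E1) the integrand of $L$ does not decrease at any point. If $a_{t+1}(w)=a_t(w)$, this gives $\ell_{t+1}(w)\ge\ell_t(w)$. Otherwise $a_t(w)=s\notin F_{t+1}$. Then $\ell_{t+1}(w)=\infty$, or $a'=a_{t+1}(w)$ and $s$ are consecutive in $F_t$ and $\ell_{t+1}(w)=L_t(a',s)+L_{t+1}(s,w)\ge\ell_t(w)$ by Lemma~\ref{lem:noskip}(i).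

\emph{The new right price is at least the old price.} If $s=r$, the mirror image of the previous paragraph gives $\rho_{t+1}\ge\rho_t$. Let the step be a left step from $r$ to $a=s$, and $b=b_t(r)$.
\begin{itemize}
\item If $w\ge r$, neither $b(w)$ nor $h$ on $[w,\infty)$ changes, so $\rho_{t+1}(w)=\rho_t(w)$.
\item If $w<a$, then $b_t(w)\le a$ and $h$ does not change on $(-\infty,a)$. So $\rho_{t+1}(w)=\rho_t(w)$, unless $b_t(w)=a\notin F_{t+1}$. In that case $\rho_{t+1}(w)=\infty$ if $b=\infty$, and otherwise $\rho_{t+1}(w)=\rho_t(w)+R_{t+1}(a,b)>\rho_t(w)$ by \eqref{eq:flip} with $w=a$.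
\item If $w=a\in F_{t+1}$, then $\rho_{t+1}(w)=\rho_t(w)=0$.
\item For all other $w\in[a,r)$ we have $a_t(w)=a$ and $b_{t+1}(w)=b$. So $\rho_{t+1}(w)=\infty$ if $b=\infty$, and otherwise \eqref{eq:flip} and $\ell_t(r)\le\rho_t(r)$ give $\rho_{t+1}(w)\ge L_t(a,w)=\ell_t(w)$.
\end{itemize}
In every case $\rho_{t+1}(w)\ge\varphi_t(w)$. With $\ell_{t+1}(w)\ge\ell_t(w)\ge\varphi_t(w)$ this gives $\varphi_{t+1}(w)\ge\varphi_t(w)$.
\end{proof}

To speak of turning in general, we record in which direction a request at a given point could be sent. A point $w\notin F_t$ \emph{leans left} at state $t$ if $\ell_t(w)\le\rho_t(w)$ and $\ell_t(w)<\infty$, and it \emph{leans right} if $\rho_t(w)\le\ell_t(w)$ and $\rho_t(w)<\infty$. By Lemma~\ref{lem:noskip}(ii), $r_{t+1}$ leans left at state $t$ if step $t+1$ is a left step, and it leans right if it is a right step. Let $u<w$ lie in one gap. Then $\ell_t(w)=\ell_t(u)+L_t(u,w)$ and $\rho_t(u)=R_t(u,w)+\rho_t(w)$, and $L_t(u,w)+R_t(u,w)\ge0$ by (E3). If $w$ leans left, then $\ell_t(u)=\ell_t(w)-L_t(u,w)\le\rho_t(w)+R_t(u,w)=\rho_t(u)$. With the mirror statement: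
\begin{equation}\label{eq:lean}
\text{for } u<w \text{ in one gap: if } w \text{ leans left, so does } u;\ \text{if } u \text{ leans right, so does } w.
\end{equation}

The next lemma is the general form of \eqref{eq:zigzag}. An interval that leans left at one time and right at a later time forces a rise of the price at its left end, with one exception that cannot occur in the zigzag: the imbalance may have dropped from positive to negative in between.

\begin{lemma}\label{lem:turn}
Let $v\le v'$ be states and $x<y$ points with $[x,y]\cap F_v=\emptyset$. Suppose that $y$ leans left at state $v$ and $x$ leans right at state $v'$. If $\varphi_{v'}(x)-\varphi_v(x)<2(y-x)$, then there is $w\in[x,y)$ with $h_v(w)\ge1$ and $h_{v'}(w)\le-1$.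
\end{lemma}

\begin{proof}
The interval $[x,y]$ lies in one gap at both states, since $F_{v'}\subseteq F_v$. By \eqref{eq:lean}, both $x$ and $y$ lean left at state $v$ and right at state $v'$. So at both points $\varphi_v=\ell_v$ and $\varphi_{v'}=\rho_{v'}$ are finite, and $\varphi_{v'}(x)-\varphi_{v'}(y)=R_{v'}(x,y)$, $\varphi_v(y)-\varphi_v(x)=L_v(x,y)$. Adding,
\[
\varphi_{v'}(x)-\varphi_v(x)=\bigl[\varphi_{v'}(y)-\varphi_v(y)\bigr]+\int_x^y\Bigl(\gamma\bigl(e^+(h_{v'})+e^-(h_v)\bigr)+2\Bigr)\,dw .
\]
The bracket is nonnegative by Lemma~\ref{lem:monotone}. If no such $w$ existed, (E3) would make the integrand at least $2$ on $[x,y)$, and the left side would be at least $2(y-x)$.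
\end{proof}

\section{Comparison with the optimum}\label{sec:optimum}

So far the optimum has not appeared. It enters through the imbalance still to come,
\[
q_t(w)=h_n(w)-h_t(w)=\#\{i>t:r_i\le w\}-\#\{s\in S\setminus A_t:s\le w\}.
\]
The second count is constant on each gap at state $t$, so $q_t$ is nondecreasing on each gap. On a gap unbounded to the left the second count is $0$, so $q_t\ge0$. On a gap unbounded to the right it is $n-t$, so $q_t(w)=-\#\{i>t:r_i>w\}\le0$. Outside a bounded set $q_t=0$. The two results of this section combine the monotonicity of $q_t$ on gaps with the nonnegativity of prices, and they are the only places where $\gamma>1$ is needed.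

The first is local. A positive imbalance at $x$ either survives in part until the end, or it is removed by a strongly negative $q_t(x)$. In the second case $q_t$ is at least as negative all the way to the free server on the left, and it overshoots wherever $h_t\le0$ there. Since $\ell_t(x)\ge0$ and the set $\{h_t\ge1\}$ earns a refund, the set $\{h_t\le0\}$ must occupy a fixed fraction of the way.

\begin{lemma}\label{lem:local}
Let $x\notin F_t$, $a=a_t(x)>-\infty$ and $h_t(x)\ge1$. Then
\[
h_t(x)\le2|h_n(x)|+\frac{2}{\kappa\,(x-a)}\int_a^x|h_n| .
\]
\end{lemma}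

\begin{proof}
Let $k=h_t(x)$. If $h_n(x)\ge k/2$, the first term suffices. Otherwise $q_t(x)<-k/2$, and so $q_t<-k/2$ on $(a,x]$, which lies in one gap. Let $Z=\{u\in(a,x):h_t(u)\le0\}$ and $\mu=|Z|$. On $Z$ we have $h_n=h_t+q_t<-k/2$. By Lemma~\ref{lem:monotone},
\[
0\le\ell_t(x)=(\gamma+1)\mu-(\gamma-1)(x-a-\mu)=2\gamma\mu-(\gamma-1)(x-a),
\]
so $\mu\ge\kappa(x-a)$ and $\int_a^x|h_n|\ge\frac k2\,\kappa\,(x-a)$.
\end{proof}

For $\gamma=1$ no bound of this form holds with a positive constant in place of $\kappa$: before the last step of a march of arbitrary length $k$, a point $x\in(0,x_k)$ has $h_t(x)=1$, $h_n(x)=0$, $a=-1$ and $\int_a^x|h_n|=1$, while $x-a$ can be as large as we like.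

\begin{proof}[Proof of Proposition~\ref{prop:area}]
Write $q=q_t$. For integers $h$ and $j\ge1$, (E1) gives $|h-j|-|h|=\sum_{i=0}^{j-1}e^-(h-i)\ge j\,e^-(h)$ and $|h+j|-|h|=\sum_{i=0}^{j-1}e^+(h+i)\ge j\,e^+(h)$. So $\gamma(|h_n|-|h_t|)+|q|$ is at least $|q|\,(\gamma e^-(h_t)+1)$ where $q<0$ and at least $|q|\,(\gamma e^+(h_t)+1)$ where $q>0$. A point with $q<0$ lies in exactly $|q|$ of the sets $\{q\le-j\}$, and a point with $q>0$ in exactly $q$ of the sets $\{q\ge j\}$, $j\ge1$. Therefore
\[
\gamma(W_n-W_t)+\int|q|\ \ge\ \sum_{j\ge1}\int_{\{q\le-j\}}\bigl(\gamma e^-(h_t)+1\bigr)+\sum_{j\ge1}\int_{\{q\ge j\}}\bigl(\gamma e^+(h_t)+1\bigr),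
\]
where both sums are finite. We show that each integral is nonnegative, gap by gap; the finite set $F_t$ has measure zero. Let $(a,b)$ be a gap that meets $\{q\le-j\}$. Then $a>-\infty$, and since $q$ is nondecreasing on the gap and vanishes far to the right, the intersection is, up to its right endpoint, an interval $(a,z)$ with $z\le b$ and $z<\infty$. The integral over it is $L_t(a,z)$. This is $\ell_t(z)\ge0$ if $z<b$, and it is positive by Lemma~\ref{lem:noskip}(i) if $z=b$. If the gap meets $\{q\ge j\}$, then $b<\infty$, the intersection is, up to its left endpoint, an interval $(z,b)$ with $z\ge a$ and $z>-\infty$, and $R_t(z,b)$ is $\rho_t(z)\ge0$ if $z>a$ and positive by Lemma~\ref{lem:noskip}(i) if $z=a$. Hence $\gamma W_t\le\gamma W_n+\int|q|\le(\gamma+1)W_n+W_t$, that is, $(\gamma-1)W_t\le(\gamma+1)W_n$.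
\end{proof}

\section{Bad steps at one scale}\label{sec:scale}

We prove Proposition~\ref{prop:scale}. The quantities $d_t$, $B_t$, $W_n$ are invariant under reflection, so it suffices to treat left steps. Fix $D>0$, let $T$ be the set of bad left steps with $D\le d_t<2D$, so $N=\#T$, and let $\delta=D/16$.

\subsection*{From steps to points}
A step in $T$ crosses a set of measure at least $D/4$ on which $h_{t-1}\ge1$. We bound, for each point $x$, how often it belongs to such a set, and then integrate over $x$. We keep a margin $\delta$ from both ends of the step: the left margin keeps the denominator $x-a$ in Lemma~\ref{lem:local} away from $0$, and the right margin provides an interval $[x,x+\delta]$ for Lemma~\ref{lem:turn}. For $t\in T$ let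
\[
X_t=\{x:\ s_t+\delta\le x\le r_t-\delta,\ h_{t-1}(x)\ge1\},\qquad |X_t|\ge B_t-2\delta\ge\tfrac D4-\tfrac D8=\tfrac D8 .
\]
A \emph{hit} of $x$ is a step $t\in T$ with $x\in X_t$; let $k(x)$ be the number of hits of $x$. Then
\begin{equation}\label{eq:fubini}
N\,\frac D8\le\sum_{t\in T}|X_t|=\int k(x)\,dx .
\end{equation}

\begin{lemma}\label{lem:hits}
For every $x$ we have $k(x)\le(16\gamma+17)\,\beta(x)$, where $\beta(x)=2|h_n(x)|+\dfrac{2}{\kappa\delta}\displaystyle\int_{x-2D}^x|h_n|$.
\end{lemma}

Each point $u$ lies in $[x-2D,x]$ for a set of $x$ of measure $2D$, so $\int\beta=2W_n+\frac{2}{\kappa\delta}\,2D\,W_n=(2+\frac{64}\kappa)W_n$. With \eqref{eq:fubini}, Lemma~\ref{lem:hits} gives $ND\le8(16\gamma+17)(2+\frac{64}\kappa)W_n=CW_n$, which is the proposition. It remains to prove the lemma. Fix $x$ with hits $e_1<\dots<e_k$, $k\ge1$, and put $y=x+\delta$.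

\subsection*{The neighborhood of $x$ between the first and the last hit}
At the hit $e_j$ we have $s_{e_j}\le x-\delta$ and $r_{e_j}\ge y$, and by Lemma~\ref{lem:noskip}(ii) the interval $(s_{e_j},r_{e_j}]$ misses $F_{e_j-1}$. Hence $a_{e_j-1}(x)=s_{e_j}$, and $[x,y]\cap F_t=\emptyset$ for all $t\ge e_1-1$. The point $a_t(x)$ is nonincreasing in $t$, with $a_{e_1-1}(x)\le x-\delta$ and $a_{e_k-1}(x)=s_{e_k}>r_{e_k}-2D>x-2D$. So
\[
\delta\le x-a_t(x)<2D\qquad(e_1-1\le t\le e_k-1).
\]
Two bounds follow. Lemma~\ref{lem:local} and the definition of a hit give
\begin{equation}\label{eq:range}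
1\le h_{e_j-1}(x)\le\beta(x)\qquad(1\le j\le k),
\end{equation}
and, since the integrand of $L$ is at most $\gamma+1$, we have $\varphi_t(x)\le\ell_t(x)\le(\gamma+1)(x-a_t(x))$, so
\begin{equation}\label{eq:ceiling}
0\le\varphi_t(x)<2(\gamma+1)D\qquad(e_1-1\le t\le e_k-1).
\end{equation}

Every hit lowers $h(x)$ by one. If no right step crossed $x$, then \eqref{eq:range} would give $k\le\beta(x)$ at once. The difficulty is that right steps raise $h(x)$ again. To cross $x$ to the right after a hit, the algorithm must turn over $[x,y]$. By Lemma~\ref{lem:turn} this either raises $\varphi(x)$ by $2\delta$, which by \eqref{eq:ceiling} can happen only $O(\gamma)$ times, or $h$ drops by two at some point of $[x,y)$. We shall see that the second case needs additional left steps that start inside $(x,y)$, and enough of them to cancel the effect of the right steps on $h(x)$.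

\subsection*{Three kinds of steps, and turns}
Among the steps $t$ with $e_1\le t\le e_k$, those that cross $x$ are of three kinds (Figure~\ref{fig:steps}): \emph{outer steps}, left steps crossing $x$ with $r_t\ge y$; \emph{inner steps}, left steps crossing $x$ with $x<r_t<y$; and \emph{return steps}, right steps crossing $x$. All hits are outer steps. Since $s_t\in F_{t-1}$, we have $s_t\notin[x,y]$ for all these $t$. This has two consequences.
\begin{itemize}
\item[(S1)] A return step has $r_t\le x$ and $s_t>y$, so it crosses every $w\in[x,y)$.
\item[(S2)] A left step that crosses some $w\in[x,y)$ has $s_t<x\le w<r_t$, so it is an outer or an inner step.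
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (-3.8,0) -- (4.8,0);
\draw[very thick] (0,0) -- (1.5,0);
\draw[dotted] (0,0) -- (0,2) (1.5,0) -- (1.5,2);
\node[below] at (0,-0.05) {$x$};
\node[below] at (1.5,-0.05) {$y$};
\fill (-3,0) circle (2pt) node[below] {$a_{t-1}(x)$};
\fill (4,0) circle (2pt) node[below] {$b_{t-1}(x)$};
\draw[->] (2.6,1.7) -- (-3,1.7) node[left] {outer};
\draw[->] (0.9,1.1) -- (-3,1.1) node[left] {inner};
\draw[->] (-1.2,0.5) -- (4,0.5) node[right] {return};
\end{tikzpicture}
\caption{The three ways in which step $t$ can cross $x$ when $[x,y]$ contains no free server. Each arrow leads from the request to the server used; the dots are the nearest free servers. Outer and return steps cross all of $[x,y)$, an inner step only an initial part of it.}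
\label{fig:steps}
\end{figure}

List the outer and return steps in order of time, leaving out the inner steps. The list begins with $e_1$ and ends with $e_k$, both outer. For each maximal block of consecutive return steps in the list, let $\sigma$ be the outer step that precedes the block in the list and $\tau$ the last step of the block; the set of all steps $\sigma,\sigma+1,\dots,\tau$ is a \emph{turn} $[\sigma,\tau]$. Turns are pairwise disjoint, every return step lies in exactly one turn, and $\sigma$ is the only outer step in $[\sigma,\tau]$. Moreover every turn is contained in $[e_j,e_{j+1})$ for exactly one $j<k$: we have $\sigma<\tau<e_k$, so $e_j\le\sigma<e_{j+1}$ for one $j<k$, and the outer step $e_{j+1}>\sigma$ is not in the turn. Call the turn \emph{expensive} if $\varphi_{\tau-1}(x)-\varphi_{\sigma-1}(x)\ge2\delta$ and \emph{cheap} otherwise.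

\subsection*{Expensive turns are few}
Let $g$ be their number. The intervals of states $[\sigma-1,\tau-1]$ are disjoint and lie in $[e_1-1,e_k-1]$, and $\varphi_t(x)$ is nondecreasing in $t$ by Lemma~\ref{lem:monotone}. So \eqref{eq:ceiling} gives $2\delta g\le\varphi_{e_k-1}(x)-\varphi_{e_1-1}(x)<2(\gamma+1)D$, that is, $g<16(\gamma+1)$.

\subsection*{A cheap turn has at least as many inner steps as return steps}
Let $[\sigma,\tau]$ be a cheap turn with $n_{\mathrm{in}}$ inner and $n_{\mathrm{ret}}$ return steps. At state $\sigma-1$ the point $r_\sigma\ge y$ leans left, and $(s_\sigma,r_\sigma]\supseteq[x,y]$ lies in one gap; so $y$ leans left by \eqref{eq:lean}. At state $\tau-1$ the point $r_\tau\le x$ leans right, and $[r_\tau,s_\tau)\supseteq[x,y]$ lies in one gap; so $x$ leans right. As the turn is cheap and $y-x=\delta$, Lemma~\ref{lem:turn} with $v=\sigma-1$ and $v'=\tau-1$ gives $w\in[x,y)$ with $h_{\tau-1}(w)-h_{\sigma-1}(w)\le-2$. This difference is the number of right steps minus the number of left steps among $\sigma,\dots,\tau-1$ that cross $w$. By (S1) the first number is at least $n_{\mathrm{ret}}-1$,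 from the return steps other than $\tau$. By (S2) the second is at most $1+n_{\mathrm{in}}$, from $\sigma$ and the inner steps. So $(n_{\mathrm{ret}}-1)-(1+n_{\mathrm{in}})\le-2$, that is,
\begin{equation}\label{eq:cheap}
n_{\mathrm{ret}}\le n_{\mathrm{in}} .
\end{equation}
In particular a turn without inner steps is expensive.

\subsection*{Counting the hits}
Cut the sequence $e_1,\dots,e_k$ between $e_j$ and $e_{j+1}$ whenever $[e_j,e_{j+1})$ contains an expensive turn. There are at most $g$ cuts, hence at most $g+1$ groups of consecutive hits. Let $e_i,\dots,e_j$ be a group. If $i=j$, it has $1\le\beta(x)$ elements by \eqref{eq:range}. Let $i<j$, and let $N_{\mathrm{out}},N_{\mathrm{in}},N_{\mathrm{ret}}$ count the steps of each kind in $[e_i,e_j)$. A return step in $[e_i,e_j)$ lies in a turn, which is contained in the interval $[e_l,e_{l+1})$ that contains the step; here $i\le l<j$, so the turn lies in $[e_i,e_j)$, and it is cheap because there is no cut at $l$. Summing \eqref{eq:cheap} over these disjoint turns gives $N_{\mathrm{ret}}\le N_{\mathrm{in}}$. The hits $e_i,\dots,e_{j-1}$ show $N_{\mathrm{out}}\ge j-i$.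 Therefore
\[
h_{e_j-1}(x)-h_{e_i-1}(x)=N_{\mathrm{ret}}-N_{\mathrm{out}}-N_{\mathrm{in}}\le-(j-i),
\]
and \eqref{eq:range} gives $j-i\le\beta(x)-1$. So every group has at most $\beta(x)$ elements, and $k\le(g+1)\beta(x)\le(16\gamma+17)\beta(x)$. This proves Lemma~\ref{lem:hits}, hence Proposition~\ref{prop:scale}, and with Proposition~\ref{prop:area} it completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:fewer}. \qed

\begin{remark}
The two factors of $C$ have separate origins. The factor $16\gamma+17$ bounds the number of groups through the number of expensive turns and grows like $\gamma$, as does the lower bound from the zigzag. The factor $2+64/\kappa$ comes from Lemma~\ref{lem:local} and grows like $\frac1{\gamma-1}$ as $\gamma\to1$, as does the lower bound from the march.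
\end{remark}

\begin{thebibliography}{1}
\bibitem{column}
\emph{SIGACT News Online Algorithms Column 28: Online Matching on the Line, Part 2},
\texttt{https://leicester.figshare.com/ndownloader/files/18239891}.
\end{thebibliography}
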